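\title{Stegall's class passes from a compact space to its space of measures}

\begin{abstract}
A compact Hausdorff space $K$ belongs to Stegall's class if every minimal usco map from a Baire space into $K$ is single-valued on a residual set. We prove that $K$ belongs to Stegall's class if and only if the space $P(K)$ of regular Borel probability measures on $K$ does, if and only if the dual unit ball of $C(K)$ does, both with the weak$^*$ topology. Given a minimal usco $F$ from a Baire space $B$ into $P(K)$, we build a Baire space $X$ over $B$, whose points are decreasing sequences of compact sets of positive $F(b)$-measure, and a minimal usco $\Phi$ from $X$ into $K$. Generic single-valuedness of $\Phi$ forces generic single-valuedness of $F$. Consequences for closed convex hulls and for subspaces of $C(K)$ follow.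
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is a nonempty compact Hausdorff space, Banach spaces are real, and $C(K)$ is the Banach space of continuous real-valued functions on $K$ with the supremum norm.

A multivalued map $F$ from a topological space $B$ into $K$, written $F\colon B\to K$, assigns to each $b\in B$ a set $F(b)\subset K$. It is \emph{upper semicontinuous} if $\{b: F(b)\subset O\}$ is open for every open $O\subset K$. It is an \emph{usco} if, in addition, every $F(b)$ is nonempty and compact. An usco is \emph{minimal} if its graph contains the graph of no other usco from $B$ to $K$. A continuous function is a minimal usco. So is the map on $[0,1]$ given by $F(t)=\{\sin(1/t)\}$ for $t>0$ and $F(0)=[-1,1]$: a smaller usco agrees with $F$ for $t>0$, and upper semicontinuity forces its value at $0$ to contain every cluster point of $\sin(1/t)$. This map is single-valued except at one point, and one may ask for which targets $K$ such behavior is the rule.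

A set is \emph{meager} if it is a countable union of nowhere dense sets and \emph{residual} if its complement is meager; $B$ is a \emph{Baire space} if countable intersections of dense open subsets of $B$ are dense.

\begin{definition}\label{def:stegall}
A compact Hausdorff space $K$ belongs to \emph{Stegall's class} $\mathcal S$ if for every Baire space $B$ and every minimal usco $F\colon B\to K$ there is a residual set $G\subset B$ such that $F(b)$ is a singleton for every $b\in G$. A Banach space $Y$ belongs to the class $\widetilde{\mathcal S}$ if its dual unit ball $(B_{Y^*},w^*)$, with the weak$^*$ topology, belongs to $\mathcal S$.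
\end{definition}

To see what membership in $\widetilde{\mathcal S}$ gives, let $Y\in\widetilde{\mathcal S}$ and $J(y)=\{y^*\in B_{Y^*}: y^*(y)=\|y\|\}$. The values of $J$ are nonempty by the Hahn--Banach theorem, and the graph of $J$ is closed in $Y\times(B_{Y^*},w^*)$; a map with closed graph into a compact space is upper semicontinuous with compact values, so $J$ is an usco. It contains a minimal usco $G$ (Lemma~\ref{lem:basic}), which is single-valued on a residual subset of the Baire space $Y$. If $G(y)=\{y^*\}$, $h\in Y$, $t>0$ and $z_t^*\in G(y+th)$, then
\[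
t\,y^*(h)\le\|y+th\|-\|y\|\le t\,z_t^*(h),
\]
and $z_t^*(h)\to y^*(h)$ as $t\downarrow0$ by upper semicontinuity of $G$ at $y$. Thus the norm of $Y$ is G\^ateaux differentiable at every point of a residual set.

The space $K$ sits in the dual ball of $C(K)$ as the closed set of Dirac measures, so $C(K)\in\widetilde{\mathcal S}$ implies $K\in\mathcal S$. The following question about the converse is posed in \cite{dsc}.

\begin{quote}
\emph{Is $C(K)\in\widetilde{\mathcal S}$ for every compact Hausdorff space $K$ in Stegall's class?}
\end{quote}

We show that the answer is yes; the proof is carried out in ZFC. Let $P(K)$ be the set of regular Borel probability measures on $K$ with the weak$^*$ topology.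

\begin{theorem}\label{thm:main}
For a compact Hausdorff space $K$ the following are equivalent:
\begin{enumerate}
\item[(i)] $K\in\mathcal S$;
\item[(ii)] $P(K)\in\mathcal S$;
\item[(iii)] $C(K)\in\widetilde{\mathcal S}$.
\end{enumerate}
\end{theorem}

Two facts suggest this answer. First, say that $K$ is \emph{fragmented} by a metric $\rho$ on the set $K$ if every nonempty subset of $K$ has nonempty relatively open subsets of arbitrarily small $\rho$-diameter. Fragmented compact spaces belong to $\mathcal S$ (Example~\ref{ex:fragmented}), and by a theorem of Ribarska, if $K$ is fragmented by some metric, then $(B_{C(K)^*},w^*)$ is also fragmented by some metric. Second, if $K\in\mathcal S$, then the measures with at most $n$ atoms form a subspace of $P(K)$ that belongs to $\mathcal S$ (Remark~\ref{rem:atoms}).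

Neither fact gives a proof. Membership in $\mathcal S$ supplies no metric on $K$; it can be used only by feeding it a minimal usco into $K$ on some Baire space. We are given a minimal usco $F\colon B\to P(K)$, and we must manufacture from it an usco into $K$. Taking supports does not work: supports are not upper semicontinuous, as $(1-t)\delta_0+t\delta_1$ shows when $t\downarrow 0$, and they are singletons only for Dirac measures. We enlarge the domain instead. A point of the new space $X$ consists of a point $b\in B$ and a decreasing sequence of compact sets of positive $F(b)$-measure, and $\Phi\colon X\to K$ sends it to the intersection of the sequence; one may think of it as a point of $K$ chosen at random according to $F(b)$. If $K\in\mathcal S$, generic sequences shrink to points. An exhaustion argument then produces, for a generic $b$, a finitely branching tree of compact sets that carries almost all the mass, whose branches shrink to points, and on whose sets all measures in $F(b)$ agree. Such a tree leaves room for only one measure in $F(b)$.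

Section~\ref{sec:prelim} collects the facts on uscos and measures and reduces the theorem to (i)$\Rightarrow$(ii). Section~\ref{sec:one} runs the argument for a single measure. Sections~\ref{sec:conditions}--\ref{sec:proof} prove (i)$\Rightarrow$(ii), and Section~\ref{sec:cor} contains the consequences.

\section{Minimal uscos, Stegall's class and measures}\label{sec:prelim}

\subsection{Category}

No separation axioms are assumed on domain spaces $B$. Meagerness is meant in the ambient space $B$, and for open $U\subset B$ a set $R\subset U$ is \emph{residual in $U$} if $U\setminus R$ is meager. We use the following facts.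
\begin{enumerate}
\item[(C1)] A set $N$ that is nowhere dense in a subspace $S\subset B$ is nowhere dense in $B$: if a nonempty open $V$ lay in $\overline N$, then $V\cap S$ would be a nonempty relatively open subset of $\overline N\cap S$. Hence a set meager in a subspace is meager in $B$.
\item[(C2)] $B$ is Baire if and only if its nonempty open subsets are nonmeager, and open subspaces of a Baire space are Baire. If $B$ is Baire, $R$ is residual in $U$ and $V\subset U$ is nonempty and open, then $R\cap V$ is residual in $V$ and nonmeager; in particular $R$ is dense in $U$.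
\item[(C3)] If $(O_i)$ are pairwise disjoint open sets and $N_i\subset O_i$ are meager, then $\bigcup_iN_i$ is meager. It suffices to show that $\bigcup_i N_i$ is nowhere dense when each $N_i$ is. A nonempty open $V$ either misses all $O_i$, or meets some $O_i$, and then $V\cap O_i$ contains a nonempty open set that misses $N_i$, and it misses every other $N_l\subset O_l$.
\end{enumerate}

\subsection{Minimal uscos}

Besides uscos we need upper semicontinuous maps $T\colon S\to K$ with compact values that may be empty; we call them \emph{usc maps}. If $T$ is an usc map and $C\subset K$ is closed, then $b\mapsto T(b)\cap C$ is an usc map: if $O\supset T(b)\cap C$ is open, then $T(b')\subset O\cup(K\setminus C)$ for $b'$ near $b$. For $V\subset B$ we write $F(V)=\bigcup_{b\in V}F(b)$. Minimality is always used in the following form.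

\begin{lemma}\label{lem:M}
Let $Z$ be a compact Hausdorff space. An usco $F\colon B\to Z$ is minimal if and only if, whenever $V\subset B$ and $W\subset Z$ are open and $F(b)\cap W\neq\emptyset$ for some $b\in V$, there is a nonempty open $V'\subset V$ with $F(V')\subset W$.
\end{lemma}

\begin{proof}
Let $F$ be minimal, let $V,W,b$ be as stated, and suppose that no such $V'$ exists. If $F(b')\subset W$ for some $b'\in V$, upper semicontinuity would provide $V'$; so $F(b')\setminus W\ne\emptyset$ for all $b'\in V$. Put $F'(b')=F(b')\setminus W$ for $b'\in V$ and $F'(b')=F(b')$ for $b'\notin V$. Then $F'$ is upper semicontinuous at points of the open set $V$ because $Z\setminus W$ is closed, and at points $b'\notin V$ because $F'(b')=F(b')$ and $F'\subset F$. So $F'$ is an usco with $F'(b)\neq F(b)$, which contradicts minimality.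

Conversely, assume the condition, let $F'\subset F$ be an usco, and suppose $z\in F(b)\setminus F'(b)$. Take disjoint open sets $W\ni z$ and $W'\supset F'(b)$ and an open $V\ni b$ with $F'(V)\subset W'$. Some nonempty open $V'\subset V$ has $F(V')\subset W$, so $F'(V')\subset W\cap W'=\emptyset$, which is impossible.
\end{proof}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] The restriction of a minimal usco to an open subspace is a minimal usco.
\item[(b)] If $F\colon B\to Z$ is an usco and $\pi\colon Z\to Z'$ is a continuous map of compact Hausdorff spaces, then $\pi\circ F$ is an usco, and it is minimal if $F$ is.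
\item[(c)] Every usco contains a minimal usco.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from Lemma~\ref{lem:M}, and so does (b), since $\pi(F(b))$ meets $W$, or lies in $W$, exactly when $F(b)$ meets $\pi^{-1}(W)$, or lies in it. For (c) use Zorn's lemma. If $(F_\alpha)$ is a chain of uscos, then $\bigcap_\alpha F_\alpha(b)$ is nonempty and compact, and if it lies in an open set $O$, then by compactness $F_\alpha(b)\subset O$ for some $\alpha$, so $F_\alpha(b')\subset O$ for $b'$ near $b$.
\end{proof}

\begin{lemma}\label{lem:perm}
The class $\mathcal S$ is closed under \emph{(a)} closed subspaces, \emph{(b)} continuous images that are Hausdorff, and \emph{(c)} finite disjoint unions.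
\end{lemma}

\begin{proof}
Let $B$ be a Baire space.

(a) If $L\subset K$ is closed, a minimal usco from $B$ into $L$ is a minimal usco into $K$.

(b) Let $\pi\colon L\to M$ be a continuous surjection of compact Hausdorff spaces with $L\in\mathcal S$, and let $F\colon B\to M$ be a minimal usco. The map $b\mapsto\pi^{-1}(F(b))$ is an usco: if $\pi^{-1}(F(b))\subset O$ with $O$ open, then $F(b)$ lies in the open set $M\setminus\pi(L\setminus O)$, hence so does $F(b')$ for $b'$ near $b$, and then $\pi^{-1}(F(b'))\subset O$. Let $G$ be a minimal usco contained in it. Then $\pi\circ G\subset F$ is an usco, so $\pi\circ G=F$, and $F$ is single-valued wherever $G$ is.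

(c) Let $F\colon B\to K_1\sqcup\dots\sqcup K_r$ be a minimal usco with all $K_i\in\mathcal S$. The sets $U_i=\{b: F(b)\subset K_i\}$ are open, and their union is dense by Lemma~\ref{lem:M}, since each $F(b)$ meets one of the open sets $K_i$. Each $F|_{U_i}$ is a minimal usco from a Baire space into $K_i$, so $\{b\in U_i:|F(b)|\ge2\}$ is meager.
\end{proof}

\begin{example}\label{ex:fragmented}
If $K$ is fragmented by a metric $\rho$, in particular if $K$ is metrizable, then $K\in\mathcal S$. Let $F\colon B\to K$ be a minimal usco and let $D_n$ be the union of all open $V'$ with $\rho\text{-diam}\,F(V')<1/n$. Given a nonempty open $V$, choose an open $W\subset K$ such that $F(V)\cap W$ is nonempty and has $\rho$-diameter less than $1/n$. Lemma~\ref{lem:M} gives a nonempty open $V'\subset V$ with $F(V')\subset F(V)\cap W$. So $D_n$ is open and dense, and $F$ is single-valued on $\bigcap_nD_n$.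
\end{example}

The next example shows that $\mathcal S$ does not contain all compact spaces. Its domain, a space of decreasing sequences of compact sets, is the prototype of the space $X$.

\begin{example}\label{ex:cube}
The cube $K=\{0,1\}^{\omega_1}$ is not in $\mathcal S$. Let $Q$ be the set of functions from finite subsets of $\omega_1$ into $\{0,1\}$, with the discrete topology. The cylinders $C_\tau=\{x\in K: x\supset\tau\}$, $\tau\in Q$, are clopen and form a base of $K$. The space $B=\{s\in Q^\omega: s(0)\subset s(1)\subset\cdots\}$ is closed in the completely metrizable space $Q^\omega$, hence Baire. Put $\Psi(s)=\bigcap_nC_{s(n)}$, a nonempty compact set. If $\Psi(s)\subset O$ with $O$ open, then $C_{s(n)}\subset O$ for some $n$ by compactness, and $\Psi(s')\subset O$ whenever $s'(n)=s(n)$; so $\Psi$ is an usco. To verify the condition of Lemma~\ref{lem:M}, let $x\in\Psi(s)\cap W$ with $W$ open, let $x\in C_\tau\subset W$, and let $n$ be arbitrary. The sequences that begin with $s(0),\dots,s(n),s(n)\cup\tau$ form a nonempty open set that $\Psi$ maps into $W$, and for large $n$ it lies in any given neighborhood of $s$.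 So $\Psi$ is minimal. But $\bigcup_ns(n)$ has countable domain, so $\Psi(s)$ is never a singleton.
\end{example}

\subsection{Measures and the reduction to $P(K)$}

By the Riesz representation theorem, $C(K)^*$ is the space of signed regular Borel measures $\lambda=\lambda^+-\lambda^-$ on $K$ with norm $\|\lambda^+\|+\|\lambda^-\|$. We write $\mu(f)=\int f\,d\mu$. The set $P(K)$ is weak$^*$ closed in $B_{C(K)^*}$, hence compact. \emph{Regularity} of $\mu\in P(K)$ means that $\mu(A)$ is, for every Borel set $A$, the supremum of $\mu(C)$ over compact $C\subset A$ (inner regularity) and the infimum of $\mu(O)$ over open $O\supset A$ (outer regularity).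

\begin{lemma}\label{lem:outer}
Let $C\subset K$ be compact, $\mu_0\in P(K)$ and $\mu_0(C)<c$. There are an open $W\supset C$ and $f\in C(K)$ with $0\le f\le1$, $f=1$ on $W$ and $\mu_0(f)<c$. Consequently $\mu\mapsto\mu(C)$ is an upper semicontinuous function on $P(K)$.
\end{lemma}

\begin{proof}
Take an open $O\supset C$ with $\mu_0(O)<c$, an open $W$ with $C\subset W\subset\overline W\subset O$, and by Urysohn's lemma $f$ with $f=1$ on $\overline W$ and $f=0$ off $O$. Then $\mu_0(f)\le\mu_0(O)<c$. The weak$^*$ open set $\{\mu:\mu(f)<c\}$ contains $\mu_0$, and $\mu(C)\le\mu(f)<c$ on it.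
\end{proof}

\begin{remark}\label{rem:atoms}
The class $\mathcal S$ is closed under finite products: if $F\colon B\to K_1\times K_2$ is a minimal usco, then so are its projections $F_1,F_2$ by Lemma~\ref{lem:basic}(b), and $F(b)\subset F_1(b)\times F_2(b)$. Let $K\in\mathcal S$ and let $\Delta_n$ be the simplex of probability vectors in $\mathbb R^n$, which is in $\mathcal S$ by Example~\ref{ex:fragmented}. The set of measures $\sum_{i\le n}t_i\delta_{x_i}$ is a continuous image of $K^n\times\Delta_n$, so it is in $\mathcal S$. The permanence properties say nothing about the remaining measures, which are only limits of these.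
\end{remark}

\begin{proposition}\label{prop:reduction}
If $P(L)\in\mathcal S$ for every compact Hausdorff $L\in\mathcal S$, then Theorem~\ref{thm:main} holds.
\end{proposition}

\begin{proof}
The hypothesis is (i)$\Rightarrow$(ii). The implications (iii)$\Rightarrow$(ii)$\Rightarrow$(i) follow from Lemma~\ref{lem:perm}(a), because $P(K)$ is closed in $B_{C(K)^*}$ and $x\mapsto\delta_x$ is a homeomorphism of $K$ onto a closed subset of $P(K)$.

For (i)$\Rightarrow$(iii), let $K\in\mathcal S$ and $L=(K\times\{1\})\sqcup(K\times\{2\})\sqcup\{*\}$. Then $L\in\mathcal S$ by Lemma~\ref{lem:perm}(c), so $P(L)\in\mathcal S$. For $f\in C(K)$ let $\tilde f\in C(L)$ equal $f$ on the first copy of $K$, $-f$ on the second copy, and $0$ at $*$. Since $\|\tilde f\|=\|f\|$, the formula $\theta(\mu)(f)=\mu(\tilde f)$ defines a weak$^*$ continuous map $\theta\colon P(L)\to B_{C(K)^*}$. It is onto: given $\lambda$ with $\|\lambda^+\|+\|\lambda^-\|\le1$, put $\lambda^+$ on the first copy, $\lambda^-$ on the second, and the remaining mass at $*$. By Lemma~\ref{lem:perm}(b), $B_{C(K)^*}\in\mathcal S$.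
\end{proof}

\section{Shrinking trees and the case of one measure}\label{sec:one}

We must show that two measures $\mu,\nu\in F(b)$ coincide. If $K$ is not metrizable, no countable family of test functions, fixed in advance, can decide this. The criterion below uses countably many compact sets instead, and these will be allowed to depend on $b$.

A \emph{tree of compact sets} in $K$ consists of finite sets $\Lambda_n$, $n\ge0$, with $\Lambda_0$ a singleton, parent maps $\sigma\mapsto\sigma^-$ from $\Lambda_n$ to $\Lambda_{n-1}$ for $n\geq1$, and nonempty compact sets $T_\sigma\subset K$ such that $T_\sigma\subset T_{\sigma^-}$ and $T_\sigma\cap T_{\sigma'}=\emptyset$ for distinct $\sigma,\sigma'$ in the same $\Lambda_n$. A \emph{branch} is a sequence $\sigma_n\in\Lambda_n$, $n\geq 0$, with $\sigma_n^-=\sigma_{n-1}$. The tree is \emph{shrinking} if $\bigcap_nT_{\sigma_n}$ is a singleton for every branch. \emph{K\"onig's lemma} states that if $\Lambda_n'\subset\Lambda_n$ are nonempty and the parent of each element of $\Lambda'_n$ is in $\Lambda'_{n-1}$, then there is a branch with $\sigma_n\in\Lambda'_n$ for all $n$.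

\begin{lemma}\label{lem:shrink}
Let a shrinking tree of compact sets in $K$ be given, let $\varepsilon>0$, and let $\mu,\nu\in P(K)$ satisfy $\mu(T_\sigma)=\nu(T_\sigma)$ for all $\sigma$ and $\sum_{\sigma\in\Lambda_n}\mu(T_\sigma)\ge1-\varepsilon$ for all $n$. Then $|\mu(f)-\nu(f)|\le2\varepsilon$ for every $f\in C(K)$ with $\|f\|\le1$.
\end{lemma}

\begin{proof}
Fix $\eta>0$ and write $\operatorname{osc}(f,T)=\max\{|f(x)-f(y)|:x,y\in T\}$. Let $\Lambda'_n$ be the set of $\sigma\in\Lambda_n$ with $\operatorname{osc}(f,T_\sigma)\ge\eta$. The parent of an element of $\Lambda_n'$ is in $\Lambda_{n-1}'$. If all $\Lambda'_n$ were nonempty, K\"onig's lemma would give a branch with $\sigma_n\in\Lambda_n'$. The sets $\{(x,y)\in T_{\sigma_n}^2:|f(x)-f(y)|\ge\eta\}$ would be nonempty, compact and decreasing, and a point $(x,y)$ of their intersection would give two different points of $\bigcap_nT_{\sigma_n}$. So $\Lambda_n'=\emptyset$ for some $n$. Choose $x_\sigma\in T_\sigma$ for $\sigma\in\Lambda_n$, and let $A=K\setminus\bigcup_{\sigma\in\Lambda_n}T_\sigma$, so that $\mu(A)\le\varepsilon$. Then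
\[
\Big|\mu(f)-\sum_{\sigma\in\Lambda_n}f(x_\sigma)\mu(T_\sigma)\Big|\le\sum_{\sigma\in\Lambda_n}\int_{T_\sigma}|f-f(x_\sigma)|\,d\mu+\int_A|f|\,d\mu\le\eta+\varepsilon .
\]
The same holds for $\nu$, with the same sum. Hence $|\mu(f)-\nu(f)|\le2\eta+2\varepsilon$ for every $\eta>0$.
\end{proof}

How does the hypothesis $K\in\mathcal S$ produce shrinking trees? Consider the case in which $B$ is one point and $F$ is one measure $\mu$. There is then nothing to prove about $F$, but the construction has content, and each of its four steps reappears in the general proof.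

\begin{proposition}\label{prop:one}
Let $K\in\mathcal S$ and $\mu\in P(K)$. For each $\varepsilon>0$ there is a shrinking tree of compact sets with $\sum_{\sigma\in\Lambda_n}\mu(T_\sigma)\ge1-\varepsilon$ for all $n$. Hence $\mu$ is determined among the elements of $P(K)$ by its values on countably many compact sets.
\end{proposition}

\begin{proof}
Call a compact set $T$ \emph{$\mu$-full} if $\mu(T)>0$ and $\mu(T\cap W)>0$ for every open $W$ that meets $T$.

\emph{Refinement.} Every compact $C$ with $\mu(C)>0$ contains a $\mu$-full set $T$ with $\mu(T)=\mu(C)$. Remove from $C$ all open sets $W$ with $\mu(C\cap W)=0$. A compact subset of the removed part is covered by finitely many such $W$, so the removed part is null by inner regularity.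

\emph{Exhaustion.} Let $T$ be $\mu$-full, let $E$ be a family of $\mu$-full subsets of $T$ such that every $\mu$-full subset of $T$ contains a member of $E$, and let $\delta>0$. Then finitely many disjoint members of $E$ have total measure at least $\mu(T)-\delta$. Indeed, a maximal disjoint subfamily of $E$ is countable, since its members have positive measure. If its union $A$ had $\mu(T\setminus A)>0$, then $T\setminus A$ would contain a compact set of positive measure, hence a $\mu$-full set, hence a member of $E$, contrary to maximality.

\emph{The usco.} Let $X_\mu$ be the space of decreasing sequences $s$ of $\mu$-full sets, and let $\Phi_\mu(s)=\bigcap_ns(n)$. With the product of discrete topologies $X_\mu$ is completely metrizable and $\Phi_\mu$ is an usco, by the argument of Example~\ref{ex:cube}. For a finite decreasing sequence $\sigma$ of $\mu$-full sets let $T_\sigma$ be its last term, let $\sigma^\frown S$ be $\sigma$ followed by $S$, and let $[\sigma]$ be the set of $s\in X_\mu$ that extend $\sigma$; the sets $[\sigma]$ are nonempty and form a base. If $s\in[\sigma]$ and $\Phi_\mu(s)$ meets an open set $W$, then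 $T_\sigma$ meets an open $W_0$ with $\overline{W_0}\subset W$. By fullness $\mu(T_\sigma\cap\overline{W_0})>0$, so $T_\sigma\cap\overline{W_0}$ contains a $\mu$-full set $S$, and $\Phi_\mu$ maps $[\sigma^\frown S]\subset[\sigma]$ into $W$. By Lemma~\ref{lem:M}, $\Phi_\mu$ is minimal.

\emph{The tree.} Since $K\in\mathcal S$, there are dense open sets $D_n\subset X_\mu$, $n\geq1$, with $\Phi_\mu$ single-valued on $\bigcap_nD_n$. Let $\Lambda_0=\{(T_0)\}$ with $T_0$ a $\mu$-full set of measure $1$. For $\sigma\in\Lambda_n$ let $E_\sigma$ be the family of last terms of proper extensions $\tau$ of $\sigma$ with $[\tau]\subset D_{n+1}$. Every $\mu$-full $S\subset T_\sigma$ contains a member of $E_\sigma$, because the open set $[\sigma^\frown S]\cap D_{n+1}$ is nonempty and so contains some $[\tau]$ with $\tau$ extending $\sigma^\frown S$. By exhaustion we can give $\sigma$ finitely many children $\tau$ with $[\tau]\subset D_{n+1}$, whose sets $T_\tau$ are disjoint and have total measure at least $\mu(T_\sigma)-\varepsilon2^{-n-1}/|\Lambda_n|$. Let $\Lambda_{n+1}$ be the set of all children. The total loss of mass is at most $\varepsilon$.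 For a branch $(\sigma_n)$, the sequence $s=\bigcup_n\sigma_n$ lies in $\bigcap_{n\geq1}[\sigma_n]\subset\bigcap_{n\geq1}D_n$, so $\bigcap_nT_{\sigma_n}=\Phi_\mu(s)$ is a singleton.

For the last statement take the trees for $\varepsilon=1/j$, $j\geq1$, and apply Lemma~\ref{lem:shrink}.
\end{proof}

Fullness is what makes $\Phi_\mu$ minimal. If all compact sets of positive measure were admitted, then for $K=[0,1]\cup\{2\}$ and Lebesgue measure on $[0,1]$ the constant sequence $s=(K,K,\dots)$ would have $2\in\Phi_\mu(s)$, while no admitted set is contained in the open set $\{2\}$.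

For a general Baire space $B$ three things change. The compact sets must move with $b$, upper semicontinuously, and all measures in $F(b)$ must agree on them (Section~\ref{sec:conditions}). Exhaustion by a maximal disjoint family breaks down (Section~\ref{sec:exhaustion}). The space of sequences is no longer complete, and its Baire property needs a proof (Section~\ref{sec:X}).

\section{Conditions}\label{sec:conditions}

In Sections~\ref{sec:conditions}--\ref{sec:proof}, $B$ is a nonempty Baire space and $F\colon B\to P(K)$ is a minimal usco. Until Section~\ref{sec:proof}, $K$ is an arbitrary compact Hausdorff space.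

\subsection{The measure of a moving compact set}

For $S\subset B$ and an usc map $T\colon S\to K$ put
\[
\varphi_T(b)=\max_{\mu\in F(b)}\mu(T(b)),\qquad b\in S.
\]
The maximum exists by Lemma~\ref{lem:outer}, since $F(b)$ is compact. The next lemma says that agreement of the measures in $F(b)$ on one moving set costs only a meager set of points $b$.

\begin{lemma}\label{lem:phi}
Let $S\subset B$ and let $T\colon S\to K$ be an usc map.
\begin{enumerate}
\item[(a)] If $b\in S$, $\mu_0\in F(b)$, $\mu_0(T(b))<c$ and $V\ni b$ is open, then there is a nonempty open $V'\subset V$ with $\mu(T(b'))<c$ for all $b'\in V'\cap S$ and $\mu\in F(b')$.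
\item[(b)] The function $\varphi_T$ is upper semicontinuous on $S$.
\item[(c)] If $S$ is residual in a nonempty open set $U$, then the set of $b\in S$ at which $\varphi_T\colon S\to\mathbb R$ is continuous is residual in $U$, and at each such $b$ we have $\mu(T(b))=\varphi_T(b)$ for all $\mu\in F(b)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $W\supset T(b)$ and $f$ from Lemma~\ref{lem:outer}, and an open $V_1$ with $b\in V_1\subset V$ and $T(b')\subset W$ for $b'\in V_1\cap S$. The open set $\{\mu:\mu(f)<c\}$ meets $F(b)$, so by Lemma~\ref{lem:M} it contains $F(V')$ for some nonempty open $V'\subset V_1$. For $b'\in V'\cap S$ and $\mu\in F(b')$ we get $\mu(T(b'))\le\mu(f)<c$.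

(b) Let $\varphi_T(b)<c$. For each $\mu\in F(b)$ take $W_\mu\supset T(b)$ and $f_\mu$ from Lemma~\ref{lem:outer}. Finitely many of the open sets $\{\mu':\mu'(f_\mu)<c\}$, say those for $f_1,\dots,f_l$ with $W_1,\dots,W_l$, cover $F(b)$. For $b'\in S$ near $b$ they cover $F(b')$, and $T(b')\subset\bigcap_iW_i$. Each $\mu'\in F(b')$ then satisfies $\mu'(T(b'))\le\mu'(f_i)<c$ for some $i$, so $\varphi_T(b')<c$.

(c) By (b) the sets $A_r=\{b\in S:\varphi_T(b)\ge r\}$ are closed in $S$. If $\varphi_T$ is discontinuous at $b$, it is not lower semicontinuous there, so for some rational $r<\varphi_T(b)$ the point $b\in A_r$ is not in the interior of $A_r$ relative to $S$. A closed set minus its interior is nowhere dense, so the discontinuities form a set meager in $S$, hence in $B$ by (C1). Let $b$ be a point of continuity and suppose $\mu_0(T(b))<c<\varphi_T(b)$ with $\mu_0\in F(b)$. Take an open $V$ with $b\in V\subset U$ and $\varphi_T>c$ on $V\cap S$. By (a), $\varphi_T<c$ on $V'\cap S$ for a nonempty open $V'\subset V$, and $V'\cap S\neq\emptyset$ by (C2). This is a contradiction.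
\end{proof}

For $K=\{0,1\}$ and $T\equiv\{1\}$, part (c) already says that $F$ is single-valued on a residual set. Minimality of $F$ enters through (a); for the constant usco $F\equiv P(\{0,1\})$ part (c) is false.

\subsection{Conditions and refinement}

The following objects replace the $\mu$-full sets.

\begin{definition}\label{def:condition}
A \emph{condition} is a triple $p=(U_p,R_p,T_p)$, where $U_p\subset B$ is nonempty and open, $R_p$ is residual in $U_p$, and $T_p\colon R_p\to K$ is an usc map, such that:
\begin{enumerate}
\item[(i)] (\emph{common mass}) for each $b\in R_p$ all $\mu\in F(b)$ give $T_p(b)$ the same measure $m_p(b)>0$, and $m_p\colon R_p\to(0,1]$ is continuous;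
\item[(ii)] (\emph{fullness}) if $V\subset U_p$ and $W\subset K$ are open and the set $\{b\in V\cap R_p:\mu(T_p(b)\cap W)>0\text{ for some }\mu\in F(b)\}$ is meager, then $T_p(b)\cap W=\emptyset$ for all $b\in V\cap R_p$.
\end{enumerate}
We write $q\le p$ if $U_q\subset U_p$, $R_q\subset R_p$ and $T_q(b)\subset T_p(b)$ for $b\in R_q$.
\end{definition}

By (i), $T_p(b)\ne\emptyset$ for $b\in R_p$. If $V$ is open and meets $U_p$, the \emph{restriction} $p|_V=(U_p\cap V,R_p\cap V,T_p|_{R_p\cap V})$ is a condition and $p|_V\le p$. When $B$ is one point, its only meager subset is empty, and the conditions are the $\mu$-full sets.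

Fullness does not ask that $T_p(b)$ be full for the measures in $F(b)$, which would conflict with upper semicontinuity. It asks that each neighborhood of a point of $T_p(b)$ be charged for a nonmeager set of $b'$ in each neighborhood of $b$. For $B=[0,1]$, $K=\{0,1\}$ and $F(t)=\{(1-t)\delta_0+t\delta_1\}$, the triple $(B,B,T\equiv K)$ is a condition although $1$ is not in the support of $F(0)$. On the other hand, fullness forces the sets to move. For $B=K=[0,1]$ and $F(b)=\{\delta_b\}$, every condition has $T_p(b)=\{b\}$: common mass gives $b\in T_p(b)$, and a point $x\ne b$ is excluded by fullness applied to disjoint neighborhoods $V\ni b$ and $W\ni x$.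

\begin{lemma}[Refinement]\label{lem:refine}
Let $U\subset B$ be nonempty and open, $S$ residual in $U$, and $T\colon S\to K$ an usc map such that $\{b\in S:\varphi_T(b)>0\}$ is nonmeager. Then there is a condition $(U',R',T')$ with $U'\subset U$, $R'\subset S$, $T'(b)\subset T(b)$ and $\mu(T'(b))=\mu(T(b))$ for all $b\in R'$ and $\mu\in F(b)$. If $\varphi_T>0$ on $S$, one may take $U'=U$.
\end{lemma}

\begin{proof}
Let $S_1$ be the set of points of continuity of $\varphi_T$, residual in $U$ by Lemma~\ref{lem:phi}(c). It contains a point $b_0$ with $\varphi_T(b_0)>0$. Take an open $U'$ with $b_0\in U'\subset U$ and $\varphi_T>0$ on $U'\cap S$, with $U'=U$ if $\varphi_T>0$ on $S$. Put $R'=S_1\cap U'$ and $m=\varphi_T|_{R'}$. Then $m$ is continuous and positive, and $\mu(T(b))=m(b)$ for $b\in R'$ and $\mu\in F(b)$.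

To obtain fullness we remove whatever violates it. Let $\mathcal N$ be the set of pairs $(V,W)$ of open sets $V\subset U'$, $W\subset K$ such that $\{b\in V\cap R':\mu(T(b)\cap W)>0\text{ for some }\mu\in F(b)\}$ is meager, and put
\[
T'(b)=T(b)\setminus\bigcup\{W:(V,W)\in\mathcal N,\ b\in V\},\qquad b\in R'.
\]
This set is compact. A pair in $\mathcal N$ is null only outside a meager set of points, and we need it to be null at every point.

\emph{Claim. If $(V,W)\in\mathcal N$ and $b\in V\cap R'$, then $\mu(T(b)\cap W)=0$ for all $\mu\in F(b)$.} Suppose $\mu_0(T(b)\cap W)>\eta>0$ with $\mu_0\in F(b)$. Then $\mu_0(T(b)\setminus W)<m(b)-\eta$. Take an open $V_1$ with $b\in V_1\subset V$ and $m>m(b)-\eta$ on $V_1\cap R'$. Lemma~\ref{lem:phi}(a), applied to the usc map $b'\mapsto T(b')\setminus W$ on $R'$, gives a nonempty open $V'\subset V_1$ with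
\[
\mu(T(b')\setminus W)<m(b)-\eta<m(b')=\mu(T(b'))
\]
for $b'\in V'\cap R'$ and $\mu\in F(b')$. So $\mu(T(b')\cap W)>0$ for all $b'$ in the nonmeager set $V'\cap R'$, contrary to $(V,W)\in\mathcal N$.

\emph{Mass.} The set $T(b)\setminus T'(b)$ is Borel, and each of its compact subsets is covered by finitely many of the removed sets $W$. By the Claim and inner regularity $\mu(T(b)\setminus T'(b))=0$ for all $\mu\in F(b)$. So $T'$ has common mass $m$.

\emph{Upper semicontinuity.} Let $O\supset T'(b)$ be open. The compact set $T(b)\setminus O$ is covered by finitely many $W_i$ with $(V_i,W_i)\in\mathcal N$ and $b\in V_i$. For $b'\in R'\cap\bigcap_iV_i$ near $b$ we have $T(b')\subset O\cup\bigcup_iW_i$, and the $W_i$ are removed at $b'$, so $T'(b')\subset O$.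

\emph{Fullness.} Let $(V,W)$ satisfy the hypothesis of fullness for $T'$. Since $T(b)\setminus T'(b)$ is null, $(V,W)\in\mathcal N$, so $T'(b)\cap W=\emptyset$ for $b\in V\cap R'$.
\end{proof}

Applying the lemma to $T\equiv K$ on $S=U=B$, where $\varphi_T\equiv1$, we obtain and fix a condition
\begin{equation}\label{eq:p0}
p_0=(B,R_{p_0},T_{p_0})\quad\text{with } m_{p_0}\equiv1 .
\end{equation}
The next lemma is the only use of fullness. It will give the minimality of $\Phi$.

\begin{lemma}[Localization]\label{lem:localize}
Let $p$ be a condition, $b\in R_p$, $V\ni b$ open, and $W\subset K$ open with $T_p(b)\cap W\neq\emptyset$. Then there is a condition $q\le p$ with $U_q\subset V$ and $T_q(b')\subset W$ for all $b'\in R_q$.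
\end{lemma}

\begin{proof}
We may assume $V\subset U_p$. Take $x\in T_p(b)\cap W$ and an open $W_0\ni x$ with $\overline{W_0}\subset W$. Since $T_p(b)$ meets $W_0$, fullness shows that the set of $b'\in V\cap R_p$ with $\mu(T_p(b')\cap W_0)>0$ for some $\mu\in F(b')$ is nonmeager. Apply Lemma~\ref{lem:refine} to the usc map $b'\mapsto T_p(b')\cap\overline{W_0}$ on $V\cap R_p$, which is residual in $V$.
\end{proof}

\section{Exhaustion}\label{sec:exhaustion}

A set $E$ of conditions $q\le p$ is \emph{dense below $p$} if for every $q'\le p$ there is $q\in E$ with $q\le q'$. We want finitely many members of $E$ that are disjoint and carry almost all the mass of $p$, at least over some open set. The argument for one measure meets two obstacles.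

First, density of $E$ can be applied only to a condition, so the part of $T_p(b)$ not yet covered must be compact and upper semicontinuous in $b$. The set $T_p(b)\setminus T_q(b)$ need be neither. We therefore remove not $T_q(b)$ but an open envelope $W\supset T_q(b)$ that does not depend on $b$ and has only slightly larger measure; such a $W$ exists after $b$ is confined to a smaller open set.

Second, each new piece shrinks the open set over which we work, and infinitely many pieces may be needed before the remainder is null. A single decreasing sequence of open sets may have empty intersection. So we carry out each step over a dense open family of disjoint open sets, and we replace maximality by a greedy rule.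

\begin{definition}\label{def:sieve}
A \emph{sieve} on a nonempty open set $U\subset B$ is a sequence $\mathcal O_0=\{U\},\mathcal O_1,\mathcal O_2,\dots$ of families of pairwise disjoint nonempty open sets such that $\bigcup\mathcal O_k$ is dense in $U$ and each $O\in\mathcal O_k$, $k\ge1$, is contained in a member $O^-$ of $\mathcal O_{k-1}$, necessarily unique. For $b\in\bigcup\mathcal O_k$, $O_k(b)$ is the member of $\mathcal O_k$ that contains $b$.
\end{definition}

An open set may occur on several levels of a sieve. Objects such as $O^-$ that we attach to $O\in\mathcal O_k$ are attached to the pair $(O,k)$, and $k$ is suppressed. Note that $b'\in O_n(b)$ implies $O_k(b')=O_k(b)$ for $k\le n$.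

\begin{lemma}\label{lem:sieve}
\begin{enumerate}
\item[(a)] Let levels $\mathcal O_0,\dots,\mathcal O_{k-1}$ of a sieve on $U$ be given, and for each $P\in\mathcal O_{k-1}$ a family $\mathcal G_P$ of nonempty open subsets of $P$ such that every nonempty open subset of $P$ contains a member of $\mathcal G_P$. Then there is a next level $\mathcal O_k$ with $O\in\mathcal G_{O^-}$ for all $O\in\mathcal O_k$.
\item[(b)] Let $(\mathcal O_k)$ be a sieve on $U$, and for each $k$ and $O\in\mathcal O_k$ let $R(O)$ be residual in $O$. Then the set of $b\in\bigcap_k\bigcup\mathcal O_k$ with $b\in R(O_k(b))$ for all $k$ is residual in $U$.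
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A maximal disjoint subfamily of $\mathcal G_P$ has union dense in $P$, since otherwise a nonempty open subset of $P$ would miss the union and contain a further member of $\mathcal G_P$. Let $\mathcal O_k$ be the union of these subfamilies over all $P$.

(b) For each $k$, the set $U\setminus\bigcup\mathcal O_k$ is nowhere dense and $\bigcup_{O\in\mathcal O_k}(O\setminus R(O))$ is meager by (C3).
\end{proof}

\begin{lemma}[Exhaustion]\label{lem:exhaust}
Let $p$ be a condition, $E$ dense below $p$, $U'\subset U_p$ nonempty and open, and $\delta>0$. There are a nonempty open $O\subset U'$ and $q_1,\dots,q_j\in E$, $j\ge0$, with $O\subset U_{q_i}$ for all $i$, such that for all $b\in O\cap R_p\cap\bigcap_iR_{q_i}$ the sets $T_{q_1}(b),\dots,T_{q_j}(b)$ are pairwise disjoint and $\sum_im_{q_i}(b)\ge m_p(b)-\delta$.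
\end{lemma}

\begin{proof}
To allow a step in which nothing is chosen, add an empty piece $*$ with $U_*=U_p$, $R_*=R_p$, $T_*\equiv\emptyset$, $m_*\equiv0$.

\emph{Step 1: the greedy sieve.} We construct a sieve $(\mathcal O_k)$ on $U'$ and, for each $O\in\mathcal O_k$ with $k\ge1$, a piece $q_O\in E\cup\{*\}$ with $O\subset U_{q_O}$ and an open envelope $W_O\subset K$. If $U'=O_0\supset O_1\supset\dots\supset O_k=O$ are the members of the sieve above $O$, with $O_i\in\mathcal O_i$, let $A_O=W_{O_1}\cup\dots\cup W_{O_k}$ be the region used so far; $A_O=\emptyset$ for $k=0$. For $P$ in the sieve and a nonempty open $O'\subset P$, let $g_P(O')$ be the supremum of all $c>0$ for which there are $q\in E$ and a nonempty open $O''\subset O'\cap U_q$ with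
\begin{equation}\label{eq:available}
T_q(b)\cap A_P=\emptyset\quad\text{and}\quad m_q(b)\ge c\qquad\text{for all }b\in O''\cap R_q,
\end{equation}
and let $g_P(O')=0$ if there is no such $c$. This is the size of the best piece still available over some part of $O'$. We have $g_P(O')\le1$, because $O''\cap R_q\neq\emptyset$, and $g_P(O)\le g_P(O')$ for $O\subset O'$. We require, for $O\in\mathcal O_k$, $k\ge1$, and all $b\in O\cap R_{q_O}$:
\begin{enumerate}
\item[(E1)] $T_{q_O}(b)\subset W_O$ and $T_{q_O}(b)\cap A_{O^-}=\emptyset$;
\item[(E2)] $m_{q_O}(b)\ge\frac12g_{O^-}(O)$;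
\item[(E3)] $\mu(W_O)\le m_{q_O}(b)+\delta2^{-k-1}$ for all $\mu\in F(b)$.
\end{enumerate}
By Lemma~\ref{lem:sieve}(a) it suffices to show, for $P\in\mathcal O_{k-1}$, that every nonempty open $O'\subset P$ contains a nonempty open $O$ for which $q_O$ and $W_O$ can be chosen with (E1)--(E3) and $O^-=P$.

If $g_P(O')=0$, take $O=O'$, $q_O=*$, $W_O=\emptyset$. Otherwise choose $c>\frac12g_P(O')$, $q$ and $O''$ as in \eqref{eq:available}. Let $b_0\in O''\cap R_q$, $\mu_0\in F(b_0)$ and $\eta=\delta2^{-k-2}$. Lemma~\ref{lem:outer} gives an open $W\supset T_q(b_0)$ and $0\le f\le1$ with $f=1$ on $W$ and $\mu_0(f)<m_q(b_0)+\eta$. Take an open $V$ with $b_0\in V\subset O''$ such that $T_q(b)\subset W$ and $m_q(b)>m_q(b_0)-\eta$ for $b\in V\cap R_q$. By Lemma~\ref{lem:M} there is a nonempty open $O\subset V$ with $\mu(f)<m_q(b_0)+\eta$ for all $\mu\in F(O)$. Put $q_O=q$ and $W_O=W$. Then (E1) holds by \eqref{eq:available} and the choice of $V$; (E2) holds because $m_q(b)\ge c>\frac12g_P(O')\ge\frac12g_P(O)$; and (E3) holds because $\mu(W)\le\mu(f)<m_q(b_0)+\eta<m_q(b)+2\eta$.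

The pieces along a chain are disjoint: if $O_1\supset\dots\supset O_k$ with $O_i\in\mathcal O_i$, and $b\in O_k\cap\bigcap_{i\le k}R_{q_{O_i}}$, then
\begin{equation}\label{eq:disjoint}
T_{q_{O_1}}(b),\dots,T_{q_{O_k}}(b)\ \text{ are pairwise disjoint},
\end{equation}
since for $i<l$, by (E1), $T_{q_{O_l}}(b)$ misses $A_{O_{l-1}}\supset W_{O_i}\supset T_{q_{O_i}}(b)$.

\emph{Step 2: the remainder.} Let $R'$ be the set of $b\in R_p\cap\bigcap_k\bigcup\mathcal O_k$ with $b\in R_{q_{O_k(b)}}$ for all $k\ge1$; it is residual in $U'$ by Lemma~\ref{lem:sieve}(b). For $b\in R'$ put $T'(b)=T_p(b)\setminus\bigcup_{k\ge1}W_{O_k(b)}$, a compact set. The map $T'$ is upper semicontinuous on $R'$. Indeed, if $N\supset T'(b)$ is open, then $T_p(b)\subset N\cup A_{O_n(b)}$ for some $n$ by compactness. For $b'\in R'\cap O_n(b)$ near $b$ we have $T_p(b')\subset N\cup A_{O_n(b)}$ and $A_{O_n(b')}=A_{O_n(b)}$, so $T'(b')\subset N$.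

\emph{Step 3: the remainder is generically null.} Suppose that $\{b\in R':\varphi_{T'}(b)>0\}$ is nonmeager. Lemma~\ref{lem:refine} gives a condition $q'\le p$ with $R_{q'}\subset R'$ and $T_{q'}\subset T'$, and density gives $q\in E$ with $q\le q'$. Choose $b_0\in R_q$, put $c=m_q(b_0)/2$, and take an open $O^*$ with $b_0\in O^*\subset U_q$ and $m_q>c$ on $O^*\cap R_q$. Write $O_k=O_k(b_0)$. The piece $q$ was available at every step: for $k\ge1$ and $b\in O^*\cap O_k\cap R_q$ we have $b\in R'$ and $O_{k-1}(b)=O_{k-1}$, so $T_q(b)\subset T'(b)$ misses $A_{O_{k-1}}$. Thus \eqref{eq:available} holds with $P=O_{k-1}$ and $O''=O^*\cap O_k$, and $g_{O_{k-1}}(O_k)\ge c$. By (E2), $m_{q_{O_k}}(b_0)\ge c/2$ for all $k\ge1$. By \eqref{eq:disjoint} these numbers are the measures of pairwise disjoint sets under any $\mu\in F(b_0)$, so their sum is at most $1$. This is a contradiction.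

\emph{Step 4: conclusion.} By Step 3 there is $b_1\in R'$ with $\varphi_{T'}(b_1)=0$. Write $O_k=O_k(b_1)$ and $q_k=q_{O_k}$. For $\mu\in F(b_1)$, (E3) gives
\[
m_p(b_1)=\mu(T_p(b_1))\le\mu(T'(b_1))+\sum_{k\ge1}\mu(W_{O_k})\le\sum_{k\ge1}m_{q_k}(b_1)+\frac\delta2 .
\]
Hence $\sum_{i\le k}m_{q_i}(b_1)>m_p(b_1)-\delta$ for some $k$. The functions $m_p,m_{q_1},\dots,m_{q_k}$ are continuous on $R_p\cap\bigcap_{i\le k}R_{q_i}$, so the inequality persists on the intersection of this set with some open $O$, $b_1\in O\subset O_k$. Disjointness holds there by \eqref{eq:disjoint}. Deleting the empty pieces changes neither the sum nor, as $R_*=R_p$, the set of points $b$ concerned.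
\end{proof}

\section{The space $X$ and the usco $\Phi$}\label{sec:X}

Let $\mathcal P$ be the set of all conditions with the discrete topology. Define
\[
X=\Big\{(b,s)\in B\times\mathcal P^\omega:\ s(0)\ge s(1)\ge\cdots,\ b\in\bigcap_nR_{s(n)}\Big\},\qquad \Phi(b,s)=\bigcap_nT_{s(n)}(b),
\]
where $X$ has the topology inherited from the product. A \emph{string} is a finite nonempty decreasing sequence $\sigma$ of conditions; $U_\sigma,R_\sigma,T_\sigma,m_\sigma$ refer to its last term, and $\sigma^\frown q$ is $\sigma$ followed by $q$. We write $s|n=(s(0),\dots,s(n-1))$ for $n\ge1$. For a string $\sigma$ and an open $V\subset B$ let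
\[
[\sigma]=\{(b,s)\in X: s\text{ extends }\sigma\},\qquad[V;\sigma]=\{(b,s)\in[\sigma]: b\in V\}.
\]
These sets are open, and for $(b,s)\in X$ the sets $[V;s|n]$ with $V\ni b$ open and $n\ge1$ form a neighborhood base at $(b,s)$. Because conditions can be restricted, strings alone suffice to enter any open set.

\begin{lemma}\label{lem:strings}
\begin{enumerate}
\item[(a)] $[\sigma]\ne\emptyset$ for every string $\sigma$.
\item[(b)] If $\Omega\subset X$ is open and $(b,s)\in\Omega$, then for all large $n$ there is a string $\tau$ extending $s|n$ with $[\tau]\subset\Omega$.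
\item[(c)] Let $D\subset X$ be dense and open, $\sigma$ a string with last term $p$, and $E$ the set of last terms of strings $\tau$ that properly extend $\sigma$ and satisfy $[\tau]\subset D$. Then $E$ is dense below $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $b\in R_\sigma$ and repeat the last term of $\sigma$.

(b) For large $n$ there is an open $V\ni b$ with $[V;s|n]\subset\Omega$. Put $\tau=(s|n)^\frown(s(n-1)|_V)$. If $(b',s')\in[\tau]$, then $b'\in R_\tau\subset V$, so $(b',s')\in[V;s|n]$.

(c) Members of $E$ are $\le p$. For $q'\le p$ the open set $\Omega=[\sigma^\frown q']\cap D$ contains a point $(b,s)$ by (a). Apply (b) with $n$ at least the length of $\sigma^\frown q'$. Then $\tau$ extends $\sigma^\frown q'$, so its last term is $\le q'$ and belongs to $E$.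
\end{proof}

\begin{lemma}\label{lem:Phi}
The map $\Phi\colon X\to K$ is a minimal usco.
\end{lemma}

\begin{proof}
The value $\Phi(b,s)$ is the intersection of a decreasing sequence of nonempty compact sets. If it lies in an open set $W$, then $T_{s(n)}(b)\subset W$ for some $n$, and there is an open $V\ni b$ with $T_{s(n)}(b')\subset W$ for $b'\in V\cap R_{s(n)}$. So $\Phi$ maps $[V;s|(n+1)]$ into $W$, and $\Phi$ is an usco.

For minimality let $\Omega\subset X$ and $W\subset K$ be open, $(b,s)\in\Omega$ and $\Phi(b,s)\cap W\ne\emptyset$. Choose $n$ and an open $V\ni b$ with $[V;s|(n+1)]\subset\Omega$. Since $T_{s(n)}(b)$ meets $W$, Lemma~\ref{lem:localize} gives $q\le s(n)$ with $U_q\subset V$ and $T_q(b')\subset W$ for $b'\in R_q$. If $(b',s')\in[(s|(n+1))^\frown q]$, then $b'\in R_q\subset V$ and $\Phi(b',s')\subset T_q(b')\subset W$. So this nonempty open set lies in $\Omega$ and is mapped into $W$, and Lemma~\ref{lem:M} applies.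
\end{proof}

Properly increasing strings $\sigma_0\subset\sigma_1\subset\cdots$ need not define a point of $X$, because $\bigcap_nR_{\sigma_n}$ may be empty, for instance when $B=(0,1)$ and $U_{\sigma_n}=(0,1/(n+1))$. A second sieve resolves this: the strings are chosen over the members of the sieve, and over a residual set of points $b$ they form a tree all of whose branches pass through $b$. The same tree proves that $X$ is Baire and finishes the proof of the theorem.

\begin{lemma}[Trees]\label{lem:tree}
Let $D_1,D_2,\dots$ be dense open subsets of $X$, $\sigma_0$ a string, and $\varepsilon>0$. There is a set $H\subset R_{\sigma_0}$, residual in $U_{\sigma_0}$, such that for each $b\in H$ there are finite sets $\Lambda_n(b)$, $n\ge0$, of strings, with $\Lambda_0(b)=\{\sigma_0\}$ and the following properties.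
\begin{enumerate}
\item[(i)] Each $\sigma\in\Lambda_n(b)$ satisfies $b\in R_\sigma$; if $n\ge1$, then $[\sigma]\subset D_n$ and $\sigma$ properly extends exactly one element $\sigma^-$ of $\Lambda_{n-1}(b)$.
\item[(ii)] $T_\sigma(b)\cap T_{\sigma'}(b)=\emptyset$ for distinct $\sigma,\sigma'\in\Lambda_n(b)$.
\item[(iii)] $\sum_{\sigma\in\Lambda_n(b)}m_\sigma(b)\ge m_{\sigma_0}(b)-\varepsilon$.
\end{enumerate}
Thus the sets $T_\sigma(b)$ form a tree of compact sets. If $(\sigma_n)$ is a branch and $s=\bigcup_n\sigma_n$, then
\begin{equation}\label{eq:branch}
(b,s)\in[\sigma_0]\cap\bigcap_{n\ge1}D_n\qquad\text{and}\qquad\Phi(b,s)=\bigcap_nT_{\sigma_n}(b).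
\end{equation}
\end{lemma}

\begin{proof}
We construct a sieve $(\mathcal O_n)$ on $U_{\sigma_0}$ and for each $O\in\mathcal O_n$ a finite set $\Lambda_O$ of strings with $O\subset U_\sigma$ for $\sigma\in\Lambda_O$, starting with $\{\sigma_0\}$ on level $0$. Let $P\in\mathcal O_n$ and $r=|\Lambda_P|$. Call a nonempty open $O\subset P$ \emph{good} if for every $\sigma\in\Lambda_P$ there is a finite set $C_\sigma$ of proper extensions $\tau$ of $\sigma$, with $[\tau]\subset D_{n+1}$ and $O\subset U_\tau$, such that for all $b\in O\cap R_\sigma\cap\bigcap_{\tau\in C_\sigma}R_\tau$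
\begin{equation}\label{eq:children}
\text{the sets }T_\tau(b),\ \tau\in C_\sigma,\text{ are pairwise disjoint and }\sum_{\tau\in C_\sigma}m_\tau(b)\ge m_\sigma(b)-\frac{\varepsilon2^{-n-1}}{r}.
\end{equation}
Every nonempty open $O'\subset P$ contains a good set. If $r=0$, $O'$ itself is good. Otherwise let $\Lambda_P=\{\sigma^1,\dots,\sigma^r\}$, let $p_i$ be the last term of $\sigma^i$, and let $E_i$ be the set of Lemma~\ref{lem:strings}(c) for $\sigma^i$ and $D_{n+1}$. Put $O^0=O'$ and, for $i=1,\dots,r$, apply Lemma~\ref{lem:exhaust} to $p_i$, $E_i$, the open set $O^{i-1}\subset U_{p_i}$ and $\delta=\varepsilon2^{-n-1}/r$, obtaining $O^i\subset O^{i-1}$ and finitely many conditions in $E_i$. These conditions are distinct, because at a point $b$ of the nonempty set on which the conclusion of that lemma holds their values are nonempty and disjoint. For each of them choose a proper extension $\tau$ of $\sigma^i$ that has it as last term and satisfies $[\tau]\subset D_{n+1}$, and let $C_{\sigma^i}$ be the set of these $\tau$. Then $O^r$ is good. By Lemma~\ref{lem:sieve}(a) there is a level $\mathcal O_{n+1}$ of good sets, and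 for $O\in\mathcal O_{n+1}$ we put $\Lambda_O=\bigcup_{\sigma\in\Lambda_{O^-}}C_\sigma$.

Let $H$ be the set of $b\in\bigcap_n\bigcup\mathcal O_n$ with $b\in R_\sigma$ for all $n$ and $\sigma\in\Lambda_{O_n(b)}$. It is residual in $U_{\sigma_0}$ by Lemma~\ref{lem:sieve}(b), since each $\Lambda_O$ is finite. For $b\in H$ put $\Lambda_n(b)=\Lambda_{O_n(b)}$; then \eqref{eq:children} holds at $b$ for every $n$ and every $\sigma\in\Lambda_n(b)$.

We prove (ii) by induction on $n$. Let $\tau\neq\tau'$ in $\Lambda_{n+1}(b)$. If both lie in one $C_\sigma$, use \eqref{eq:children}. Otherwise $\tau\in C_\sigma$ and $\tau'\in C_{\sigma'}$ with $\sigma\ne\sigma'$, and $T_\tau(b)\subset T_\sigma(b)$, $T_{\tau'}(b)\subset T_{\sigma'}(b)$ are disjoint by the inductive hypothesis. In (i) only uniqueness needs an argument: if $\tau\in\Lambda_{n+1}(b)$ extended two elements of $\Lambda_n(b)$, the nonempty set $T_\tau(b)$ would lie in two disjoint sets. In particular the sets $C_\sigma$, $\sigma\in\Lambda_n(b)$, are pairwise disjoint, so adding the estimates \eqref{eq:children} gives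
\[
\sum_{\tau\in\Lambda_{n+1}(b)}m_\tau(b)\ge\sum_{\sigma\in\Lambda_n(b)}m_\sigma(b)-\varepsilon2^{-n-1},
\]
and (iii) follows. Finally, let $(\sigma_n)$ be a branch. The extensions are proper, so $s=\bigcup_n\sigma_n$ is an infinite decreasing sequence. Each term $s(i)$ occurs in some $\sigma_n$, and then $b\in R_{\sigma_n}\subset R_{s(i)}$ and $T_{\sigma_n}(b)\subset T_{s(i)}(b)$. So $(b,s)\in X$, $(b,s)\in\bigcap_n[\sigma_n]$, and \eqref{eq:branch} holds.
\end{proof}

\begin{lemma}\label{lem:baire}
$X$ is a nonempty Baire space.
\end{lemma}

\begin{proof}
The set $[(p_0)]$ is nonempty, with $p_0$ from \eqref{eq:p0}. Let $D_n$, $n\ge1$, be dense open and $\Omega$ nonempty open subsets of $X$. By Lemma~\ref{lem:strings}(b) there is a string $\sigma_0$ with $[\sigma_0]\subset\Omega$. The function $m_{\sigma_0}$ is continuous and positive, so after appending to $\sigma_0$ a restriction of its last term we may assume $m_{\sigma_0}>\varepsilon$ on $R_{\sigma_0}$ for some $\varepsilon>0$. Take $b$ in the set $H$ of Lemma~\ref{lem:tree}, which is nonempty by (C2). By (iii) all $\Lambda_n(b)$ are nonempty, so K\"onig's lemma gives a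 branch, and \eqref{eq:branch} gives a point of $\Omega\cap\bigcap_nD_n$.
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:reduction} it suffices to show that $K\in\mathcal S$ implies $P(K)\in\mathcal S$. Let $K\in\mathcal S$, let $B$ be a Baire space, which we may assume nonempty, and let $F\colon B\to P(K)$ be a minimal usco. By Lemmas~\ref{lem:Phi} and~\ref{lem:baire}, $\Phi\colon X\to K$ is a minimal usco on a Baire space. Since $K\in\mathcal S$, there are dense open sets $D_n\subset X$, $n\ge1$, such that $\Phi$ is single-valued on $\bigcap_nD_n$. This is the only use of the hypothesis on $K$.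

For $j=1,2,\dots$ apply Lemma~\ref{lem:tree} with these $D_n$, $\sigma_0=(p_0)$ and $\varepsilon=1/j$. Since $U_{p_0}=B$, we obtain sets $H_j$ residual in $B$. Let $b\in\bigcap_jH_j$, let $\mu,\nu\in F(b)$, and fix $j$. The tree of compact sets $T_\sigma(b)$ that belongs to $\varepsilon=1/j$ is shrinking by \eqref{eq:branch}. Both $\mu$ and $\nu$ give $T_\sigma(b)$ the measure $m_\sigma(b)$, and each level has total measure at least $m_{p_0}(b)-1/j=1-1/j$. By Lemma~\ref{lem:shrink}, $|\mu(f)-\nu(f)|\le2/j$ whenever $\|f\|\le1$. As $j$ is arbitrary, $\mu=\nu$. So $F$ is single-valued on the residual set $\bigcap_jH_j$.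
\end{proof}

In particular, $C(K)\in\widetilde{\mathcal S}$ for every compact Hausdorff space $K$ in Stegall's class, which answers the question of Section~\ref{sec:intro}.

\section{Consequences}\label{sec:cor}

\begin{corollary}[Closed convex hulls]\label{cor:hull}
Let $C$ be a compact convex subset of a Hausdorff locally convex space $E$, and let $K\subset C$ be compact with $C=\overline{\operatorname{conv}}\,K$. Then $C\in\mathcal S$ if and only if $K\in\mathcal S$.
\end{corollary}

\begin{proof}
If $C\in\mathcal S$, then $K\in\mathcal S$ by Lemma~\ref{lem:perm}(a). Let $K\in\mathcal S$. Recall that each $\mu\in P(K)$ has a unique barycenter $r(\mu)\in C$, that is, a point with $\ell(r(\mu))=\int_K\ell\,d\mu$ for all $\ell\in E^*$. The map $r$ is affine, and it is continuous into the weak topology of $E$ because each $\mu\mapsto\int_K\ell\,d\mu$ is weak$^*$ continuous. On $C$ the weak topology is Hausdorff and coarser than the given compact topology, so the two agree, and $r\colon P(K)\to C$ is continuous. Its image is compact and convex and contains each $x=r(\delta_x)\in K$, so it is $C$. Now $P(K)\in\mathcal S$ by Theorem~\ref{thm:main},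 and Lemma~\ref{lem:perm}(b) applies.
\end{proof}

\begin{corollary}[Banach spaces]\label{cor:banach}
For a Banach space $Y$ the following are equivalent:
\begin{enumerate}
\item[(1)] $Y\in\widetilde{\mathcal S}$;
\item[(2)] there are $c>0$ and a weak$^*$ compact set $K\subset Y^*$ in $\mathcal S$ with $\sup_{k\in K}|k(y)|\ge c\|y\|$ for all $y\in Y$;
\item[(3)] $Y$ is isomorphic to a subspace of $C(K)$ for some compact $K\in\mathcal S$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1)$\Rightarrow$(2): take $K=B_{Y^*}$ and $c=1$.

(2)$\Rightarrow$(3): for each $y$ the function $k\mapsto k(y)$ is continuous on $K$, hence bounded, so $K$ is norm bounded by the uniform boundedness principle. The map that sends $y$ to this function is therefore bounded, and it is bounded below by (2); it is an isomorphic embedding of $Y$ into $C(K)$.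

(3)$\Rightarrow$(1): let $S\colon Y\to Z$ be an isomorphism onto a subspace $Z\subset C(K)$, which is closed. By Theorem~\ref{thm:main}, $B_{C(K)^*}\in\mathcal S$. The restriction map $B_{C(K)^*}\to B_{Z^*}$ is weak$^*$ continuous and onto by the Hahn--Banach theorem, so $B_{Z^*}\in\mathcal S$ by Lemma~\ref{lem:perm}(b). The adjoint $S^*\colon Z^*\to Y^*$ is a weak$^*$ homeomorphism with bounded inverse, so $B_{Y^*}$ is homeomorphic to $(S^*)^{-1}(B_{Y^*})$, a weak$^*$ compact subset of $tB_{Z^*}$ for some $t>0$. Since $tB_{Z^*}$ is homeomorphic to $B_{Z^*}$, Lemma~\ref{lem:perm}(a) gives $B_{Y^*}\in\mathcal S$.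
\end{proof}

Finally, the proof tests $K$ against very few Baire spaces, so the theorem survives a restriction of the admissible domains.

\begin{corollary}[Relative versions]\label{cor:relative}
Let $\mathfrak B$ be a class of Baire spaces, closed under homeomorphism, such that $B\in\mathfrak B$ implies that every nonempty Baire subspace of $B\times D^\omega$, with $D$ discrete, is in $\mathfrak B$. Then Theorem~\ref{thm:main} remains true if in Definition~\ref{def:stegall} ``every Baire space'' is replaced by ``every space in $\mathfrak B$''. This applies to the classes of Hausdorff, regular, completely regular, and metrizable Baire spaces.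
\end{corollary}

\begin{proof}
We list the domains on which Stegall's property is invoked when a minimal usco on $B\in\mathfrak B$ is given. In Lemma~\ref{lem:perm}(a) and (b) it is $B$ itself. In Lemma~\ref{lem:perm}(c) it is a nonempty open subspace of $B$, which is Baire and homeomorphic to a subspace of $B\times D^\omega$ with $D$ a singleton. In Section~\ref{sec:proof} it is $X$, a nonempty Baire subspace of $B\times\mathcal P^\omega$ with $\mathcal P$ discrete. All of these are in $\mathfrak B$, and Proposition~\ref{prop:reduction} uses nothing else. Each of the four properties in the last sentence passes to subspaces and to products with the metrizable space $D^\omega$.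
\end{proof}

\begin{thebibliography}{1}

\bibitem{dsc}
\texttt{http://msekce.karlin.mff.cuni.cz/\textasciitilde{}kalenda/pap/dsc.pdf}

\end{thebibliography}
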